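
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A game of compact sets that does not detect\\ whether $C_k(X)$ is Baire}


\begin{abstract}
In the game $G^o_{K,L}(X)$ two players alternately choose compact subsets $K_n$ and $L_n$ of a completely regular space $X$, each $L_n$ being disjoint from $K_0\cup\dots\cup K_n$; player $K$ wins if $(L_n)$ has a discrete open expansion. If the function space $C_k(X)$ is Baire, then $L$ has no winning strategy. We show in ZFC that the converse fails: there is a normal, hemicompact, $\sigma$-compact Hausdorff space $X$ for which $K$ even has a winning strategy, while $C_k(X)$ is metrizable and meager in itself. We also show that $C_k(X)$ is Baire whenever $L$ has no winning strategy in the variant where $K$ must answer each $L_n$ at once with a neighborhood of it and wins if these neighborhoods form a locally finite family.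
\end{abstract}

\section{The question and the answer}\label{sec:intro}

For a completely regular space $X$ let $C(X)$ be the set of continuous real-valued functions on $X$, and let $C_k(X)$ be $C(X)$ with the compact-open topology. The sets
\[
B(\varphi,C,\varepsilon)=\{\psi\in C(X): |\psi-\varphi|<\varepsilon \text{ on } C\}
\qquad (C\subseteq X \text{ compact},\ \varepsilon>0)
\]
form a base of it. It does not matter here whether completely regular spaces are required to be Hausdorff: the space of Theorem~\ref{thm:main} is Hausdorff, and the proof of Theorem~\ref{thm:positive} does not use this property. A space is \emph{Baire} if every countable intersection of dense open subsets is dense. When is $C_k(X)$ Baire?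

A basic open set controls a function only on a compact set; at points off a closed compact set the function can still be given any value. The simplest way for $C_k(X)$ to fail to be Baire is therefore that large changes, made outside larger and larger compact sets, accumulate somewhere. Take $X=\mathbb Q$ and let $D_n$ $(n\ge 1)$ be the set of those $\varphi$ with $\varphi(x)>n$ for some $x$ with $|x|<1/n$. This set is open. It is dense because a compact subset of $\mathbb Q$ has dense complement: given $B(\varphi_0,C,\varepsilon)$, pick $x\notin C$ with $|x|<1/n$ and add to $\varphi_0$ a large multiple of a continuous function that is $1$ at $x$ and $0$ on $C$. But $\bigcap_n D_n=\emptyset$, since a continuous function is bounded near $0$.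

The following game isolates this phenomenon. In round $n\in\omega$ of $G^o_{K,L}(X)$, player $K$ chooses a compact set $K_n\subseteq X$, and then player $L$ chooses a compact set $L_n\subseteq X$ disjoint from $\bigcup_{i\le n}K_i$. Player $K$ wins if $(L_n)_{n\in\omega}$ has a \emph{discrete open expansion}, that is, if there are open sets $U_n\supseteq L_n$ such that every point of $X$ has a neighborhood meeting $U_n$ for at most one index $n$. Otherwise $L$ wins. On $\mathbb Q$ player $L$ wins by playing points $x_n\notin\bigcup_{i\le n}K_i$ with $|x_n|<1/(n+1)$. On a compact space $K$ wins by playing $X$, and $C_k(X)$ is then a Banach space.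

McCoy and Ntantu proved that if $C_k(X)$ is Baire, then $L$ has no winning strategy in $G^o_{K,L}(X)$; the converse is known for locally compact $X$. Question~4.4 of \cite{story} asks whether, for every completely regular $X$, the space $C_k(X)$ is Baire if and only if $L$ has no winning strategy in $G^o_{K,L}(X)$. The answer is no. It remains no if the condition that $L$ has no winning strategy is strengthened to the condition that $K$ has one. Recall that $X$ is \emph{hemicompact} if there are countably many compact sets such that every compact subset of $X$ is contained in one of them.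

\begin{theorem}\label{thm:main}
There is a normal, $\sigma$-compact, hemicompact Hausdorff space $X$ such that
\begin{enumerate}
\item[\textup{(1)}] player $K$ has a winning strategy in $G^o_{K,L}(X)$;
\item[\textup{(2)}] $C_k(X)$ is metrizable and is the union of countably many nowhere dense subsets of itself; in particular it is not Baire.
\end{enumerate}
\end{theorem}

What goes wrong is a matter of timing. Suppose that we want to find a point in the intersection of dense open sets $D_0,D_1,\dots\subseteq C_k(X)$. We build functions $\varphi_n$ that satisfy more and more of the requirements. To enter $D_{n+1}$ we may have to change $\varphi_n$ by a large amount on a compact set $L_n$ disjoint from the compact sets on which $\varphi_n$ is already controlled. Since $\varphi_{n+1}$ is continuous, the change spills over to a neighborhood $V_n$ of $L_n$. Small changes can be made uniformly summable, so the limit function is continuous if $(V_n)$ is locally finite. The game promises good neighborhoods $U_n\supseteq L_n$, but only after \emph{all} the sets $L_n$ are known, whereas $V_n$ is needed in round $n$. If the timing is corrected,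 the implication holds. Let $G^{lf}(X)$ be the game in which round $n$ consists of three moves: $K$ plays a compact $K_n$; then $L$ plays a compact $L_n$ disjoint from $\bigcup_{i\le n}K_i$; then $K$ plays an open $V_n\supseteq L_n$. Player $K$ wins if $(V_n)$ is locally finite, that is, if every point of $X$ has a neighborhood meeting $V_n$ for only finitely many $n$.

\begin{theorem}\label{thm:positive}
For every completely regular $X$: if $L$ has no winning strategy in $G^{lf}(X)$, then $C_k(X)$ is Baire. If $X$ is locally compact and $L$ has no winning strategy in $G^o_{K,L}(X)$, then $L$ has none in $G^{lf}(X)$, so $C_k(X)$ is Baire.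
\end{theorem}

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:positive}, because it shows what a counterexample has to exploit. The space of Theorem~\ref{thm:main} is built in Sections~\ref{sec:Z} and~\ref{sec:X}, and its two properties are proved in Sections~\ref{sec:K} and~\ref{sec:meager}.

\section{Committing to neighborhoods}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Suppose that $C_k(X)$ is not Baire. Then there are a nonempty open set $O$ and dense open sets $D_n$ $(n\in\omega)$ with $O\cap\bigcap_nD_n=\emptyset$. We describe a winning strategy for $L$ in $G^{lf}(X)$. Along with the game, $L$ constructs $\varphi_n\in C(X)$, compact sets $M_n$ and numbers $\varepsilon_n>0$ such that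
\begin{equation}\label{eq:invariant}
B(\varphi_0,M_0,\varepsilon_0)\subseteq O\cap D_0,\qquad B(\varphi_n,M_n,\varepsilon_n)\subseteq D_n .
\end{equation}
The objects with index $0$ are fixed before the game starts.

In round $n$, after $K$ has played $K_n$, put $P_n=M_n\cup\bigcup_{i\le n}K_i$ and $\delta_n=\varepsilon_n/4$. Since $D_{n+1}$ is open and dense, there are $\psi_n\in C(X)$, a compact $M_{n+1}\supseteq P_n$ and $0<\varepsilon_{n+1}\le\varepsilon_n/2$ with
\[
B(\psi_n,M_{n+1},\varepsilon_{n+1})\subseteq D_{n+1}\cap B(\varphi_n,P_n,\delta_n).
\]
Player $L$ plays the set where the passage from $\varphi_n$ to $\psi_n$ is a large change,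
\[
L_n=\{x\in M_{n+1}: |\psi_n-\varphi_n|(x)\ge\delta_n\}.
\]
It is compact, and it is disjoint from $P_n$ because $|\psi_n-\varphi_n|<\delta_n$ there.

Now $K$ plays an open $V_n\supseteq L_n$. By complete regularity and the compactness of $L_n$ there is a continuous $\chi_n:X\to[0,1]$ with $\chi_n=1$ on $L_n$ and $\chi_n=0$ off $V_n$. Split the change into a small part and a part that vanishes off $V_n$: let
\[
t_n=\max\bigl(-\delta_n,\min(\delta_n,\psi_n-\varphi_n)\bigr),\qquad
\rho_n=(\psi_n-\varphi_n-t_n)\,\chi_n,\qquad
\varphi_{n+1}=\varphi_n+t_n+\rho_n .
\]
At a point of $M_{n+1}$ where $\psi_n-\varphi_n-t_n\ne0$ we have $|\psi_n-\varphi_n|>\delta_n$, so the point lies in $L_n$ and $\chi_n=1$ there. Hence $\varphi_{n+1}=\psi_n$ on $M_{n+1}$, and $B(\varphi_{n+1},M_{n+1},\varepsilon_{n+1})=B(\psi_n,M_{n+1},\varepsilon_{n+1})\subseteq D_{n+1}$. This maintains \eqref{eq:invariant}.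

Suppose that $(V_n)$ is locally finite. Then $\varphi=\varphi_0+\sum_nt_n+\sum_n\rho_n$ is continuous: the first series converges uniformly, as $|t_n|\le\delta_n\le 2^{-n}\varepsilon_0/4$, and the second is locally a finite sum. For $i\ge n$ we have $M_n\subseteq M_i\subseteq P_i$ and $|\psi_i-\varphi_i|<\delta_i$ on $P_i$, so that on $M_n$ we have $\rho_i=0$ and $|t_i|\le\delta_i$. Since $\varphi=\varphi_n+\sum_{i\ge n}(t_i+\rho_i)$,
\[
|\varphi-\varphi_n|\le\sum_{i\ge n}\frac{\varepsilon_i}{4}\le\frac{\varepsilon_n}{2}<\varepsilon_n\quad\text{on }M_n,
\]
for every $n$. By \eqref{eq:invariant}, $\varphi\in O\cap\bigcap_nD_n$, a contradiction. So $(V_n)$ is not locally finite, and $L$ wins.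

Now let $X$ be locally compact, and suppose that $L$ has a winning strategy $\sigma$ in $G^{lf}(X)$. We turn it into a winning strategy in $G^o_{K,L}(X)$. When $K$ plays $K_n$, player $L$ passes the closure $\overline{K_n}$ on to $\sigma$; it is compact because $X$ is regular, and it equals $K_n$ if $X$ is Hausdorff. Let $L_n$ be the answer of $\sigma$. The open set $X\setminus\bigcup_{i\le n}\overline{K_i}$ contains a compact neighborhood $L_n'$ of $L_n$: cover $L_n$ by the interiors of finitely many compact neighborhoods of its points, each contained in that open set. Player $L$ plays $L_n'$ and feeds $V_n=\operatorname{int}L_n'\supseteq L_n$ to $\sigma$ as $K$'s reply. If $(L_n')$ had a discrete open expansion, then $(V_n)$ would be locally finite, although $\sigma$ wins. So $L$ wins $G^o_{K,L}(X)$.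
\end{proof}

In a locally compact space $L$ can thus play, together with $L_n$, a region to which a change on $L_n$ will spill over. In other spaces this may be impossible, because no compact set need contain a neighborhood of $L_n$. The example exploits this.

\section{A space of finite sequences}\label{sec:Z}

We want a space in which a continuous function with a given value at a point is forced to have that value at many points far away. The prototype is $\Omega=\omega_1+1=[0,\omega_1]$ with the order topology, a compact Hausdorff space. A continuous real function on $\Omega$ is constant on $(\gamma,\omega_1]$ for some $\gamma<\omega_1$, but one cannot say in advance for which $\gamma$. We iterate this finitely many times along a tree. For $\alpha<\omega_1$ the sets $[0,\alpha]$ and $\{\alpha+1\}$ are clopen in $\Omega$; this will be used often.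

Let $Z$ be the set of all finite sequences of countable ordinals, and write $|s|$ for the length of $s$; its entries are $s(0),\dots,s(|s|-1)$, and $s{\restriction}i$ is its initial segment of length $i$. Let $T_n=\{s\in Z:|s|\le n\}$. Define $q_n:\Omega^n\to T_n$ by cutting before the first entry $\omega_1$: $q_n(x)=(x_0,\dots,x_{i-1})$ if $i$ is least with $x_i=\omega_1$, and $q_n(x)=x$ if there is no such $i$. Then $q_n$ is onto, since $s=q_n(s(0),\dots,s(|s|-1),\omega_1,\dots,\omega_1)$. Give $T_n$ the quotient topology: a set is open, or closed, if and only if its preimage under $q_n$ is. For example, $T_1$ is a copy of $\Omega$ in which $\emptyset$ plays the role of $\omega_1$. In general, if $s$ varies in $T_n$ so that $s{\restriction}i$ is fixed and the entry $s(i)$ tends to $\omega_1$, then $s$ tends to $s{\restriction}i$, whatever the later entries are.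

\begin{lemma}\label{lem:Tn}
Each $T_n$ is compact Hausdorff, and $T_n$ is a closed subspace of $T_{n+1}$.
\end{lemma}

\begin{proof}
Compactness is clear. For $i<n$ and $\mu,\nu<\omega_1$ let
\[
P=\{s\in T_n: |s|>i,\ s(l)\le\mu\ (l<i),\ s(i)\le\nu\}.
\]
Its preimage is $\{x\in\Omega^n: x_l\le\mu\ (l<i),\ x_i\le\nu\}$, because these inequalities force $x_0,\dots,x_i<\omega_1$. So $P$ is clopen. Such sets separate any $s\ne t$. If neither is an initial segment of the other, let $i$ be the first index with $s(i)\neq t(i)$, say $s(i)<t(i)$, and take $\nu=s(i)$ and $\mu$ above the earlier entries; then $s\in P\not\ni t$. If $s$ is a proper initial segment of $t$, take $i=|s|$, $\nu=t(i)$ and $\mu$ above the earlier entries; then $t\in P\not\ni s$. So $T_n$ is Hausdorff.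

Since $q_{n+1}(x,\omega_1)=q_n(x)$ for $x\in\Omega^n$, the composition of $q_n$ with the inclusion $T_n\to T_{n+1}$ is continuous, hence so is the inclusion. A continuous injection of a compact space into a Hausdorff space is a closed embedding.
\end{proof}

Give $Z=\bigcup_nT_n$ the direct limit topology: $U\subseteq Z$ is open (closed) if and only if $U\cap T_n$ is open (closed) in $T_n$ for all $n$. A function on $Z$ is continuous if and only if its restrictions to all $T_n$ are.

\begin{lemma}\label{lem:Z}
Each $T_n$ is a closed subspace of $Z$, points are closed in $Z$, and $Z$ is normal. Every compact subset of $Z$ is contained in some $T_n$.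
\end{lemma}

\begin{proof}
If $A$ is closed in $T_n$, then by Lemma~\ref{lem:Tn} $A\cap T_m$ is closed in $T_m$ for every $m$, so $A$ is closed in $Z$. This gives the first two claims.

Let $F_0,F_1\subseteq Z$ be disjoint and closed. By Tietze's theorem in the compact Hausdorff spaces $T_n$ we find inductively continuous $h_n:T_n\to[0,1]$ with $h_n=h_{n-1}$ on $T_{n-1}$ (if $n\ge1$) and $h_n=j$ on $F_j\cap T_n$ for $j=0,1$. Together the $h_n$ form a continuous function that separates $F_0$ from $F_1$.

Suppose that $C\subseteq Z$ is compact and contained in no $T_n$. Choose distinct $x_n\in C\setminus T_n$. Every subset of $\{x_n:n\in\omega\}$ meets each $T_m$ in a finite set, so it is closed in $Z$. Thus $\{x_n:n\in\omega\}$ is an infinite closed discrete subset of $C$, which is impossible.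
\end{proof}

\section{Adding a point}\label{sec:X}

We now add a point $p$ where changes can accumulate. It should have so many neighborhoods that, for any sequence of compact sets $L_n\subseteq Z\setminus T_n$ known in advance, one of them misses all $L_n$. Such sets have two features, as Section~\ref{sec:K} will show: the first $n+1$ entries of the members of $L_n$ have a common bound $\alpha_n<\omega_1$, and the lengths are bounded by some $m_n$. A countable ordinal $\alpha$ bounding all $\alpha_n$ exists, and a function $f:\omega\to\omega$ can take care of the numbers $m_n$. The basic sets at $p$ are therefore indexed by pairs $(\alpha,f)$. A member must first exceed $\alpha$ at some index $k$, and must then be longer than $f(k)$.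

Let $\mathcal F=\{f\in\omega^\omega:f(k)\ge k\text{ for all }k\}$. For $\alpha<\omega_1$ and $f\in\mathcal F$ let $W(\alpha,f)$ be the set of $s\in Z$ for which there is a $k$ with
\[
|s|>f(k),\qquad s(i)\le\alpha\ \ (i<k),\qquad s(i)=\alpha+1\ \ (k\le i\le f(k)).
\]
Thus $k$ is the first index at which $s$ exceeds $\alpha$, and it is determined by $s$ and $\alpha$; we call it the \emph{witness}. The entries at $k,\dots,f(k)$ are prescribed, and not merely required to exceed $\alpha$, in order to make the set closed: the sequences $(\xi,0,\dots,0)$ of length $f(0)+1$ with $\xi>\alpha$, for instance, have the limit $\emptyset$ as $\xi\to\omega_1$.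

\begin{lemma}\label{lem:W}
Let $\alpha<\omega_1$ and $f,f'\in\mathcal F$.
\begin{enumerate}
\item[\textup{(a)}] $W(\alpha,f)$ is clopen in $Z$.
\item[\textup{(b)}] $W(\alpha,f)\cap W(\alpha,f')=W(\alpha,\max(f,f'))$, where the maximum is pointwise.
\item[\textup{(c)}] If $f(k)=\max(k,n)$ for all $k$, then $W(\alpha,f)\cap T_n=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For every $m$ we have
\[
q_m^{-1}(W(\alpha,f)\cap T_m)=\bigcup_{k:\,f(k)<m}\{x\in\Omega^m: x_i\le\alpha\ (i<k),\ x_i=\alpha+1\ (k\le i\le f(k))\}.
\]
Indeed, if $q_m(x)=s\in W(\alpha,f)$ with witness $k$, then $f(k)<|s|\le m$ and $s(i)=x_i$ for $i\le f(k)$. Conversely, if $x$ is in the $k$th box, then $x_0,\dots,x_{f(k)}<\omega_1$, so $|q_m(x)|>f(k)$ and $k$ is a witness for $q_m(x)$. The boxes are clopen, and there are finitely many of them because $k\le f(k)<m$.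

(b) The witness $k$ does not depend on $f$. (c) Members of $W(\alpha,f)$ have length $>f(k)\ge n$ for some $k$.
\end{proof}

By (b), the intersections of nonempty finite families of sets $W(\alpha,f)$ are exactly the sets
\begin{equation}\label{eq:N}
N=W(\beta_1,g_1)\cap\dots\cap W(\beta_l,g_l),\qquad l\ge1,\quad \beta_1<\dots<\beta_l<\omega_1,\quad g_a\in\mathcal F .
\end{equation}
Such an intersection contains many sequences, namely the following \emph{staircases}; see Figure~\ref{fig:staircase}.

\begin{lemma}\label{lem:staircase}
Let $N$ be as in \eqref{eq:N}, let $k_1\ge0$ and let $k_{a+1}>g_a(k_a)$ for $1\le a\le l$. Let $s$ be the sequence of length $k_{l+1}$ with value $0$ on $[0,k_1)$ and value $\beta_a+1$ on $[k_a,k_{a+1})$ for $1\le a\le l$. Then $s\in N$.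
\end{lemma}

\begin{proof}
Note that $k_{a+1}>g_a(k_a)\ge k_a$. We show that $k=k_a$ witnesses $s\in W(\beta_a,g_a)$. The entries before $k_a$ are $0$ or of the form $\beta_b+1$ with $b<a$, and $\beta_b+1\le\beta_a$. The entries at $k_a,\dots,g_a(k_a)$ equal $\beta_a+1$, because $g_a(k_a)<k_{a+1}\le|s|$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.75cm,y=0.6cm]
\draw[->] (0,0)--(12.2,0) node[right]{index};
\draw[->] (0,0)--(0,5) node[above]{entry};
\draw[very thick] (0,0)--(3,0);
\draw[very thick] (3,2)--(7,2);
\draw[very thick] (7,4)--(11,4);
\draw[dotted] (3,0)--(3,2);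
\draw[dotted] (7,0)--(7,4);
\draw[dotted] (11,0)--(11,4);
\draw (0.1,2)--(-0.1,2) node[left]{$\beta_1+1$};
\draw (0.1,4)--(-0.1,4) node[left]{$\beta_2+1$};
\draw[dashed] (0,2.9)--(11.5,2.9) node[right]{$\gamma$};
\draw (3,0.1)--(3,-0.1) node[below]{$k_1$};
\draw (5.3,0.1)--(5.3,-0.1) node[below]{$g_1(k_1)$};
\draw (7,0.1)--(7,-0.1) node[below]{$k_2$};
\draw (9.3,0.1)--(9.3,-0.1) node[below]{$g_2(k_2)$};
\draw (11,0.1)--(11,-0.1) node[below]{$k_3$};
\draw[<->] (0,-1.5)--(7,-1.5) node[midway,below]{$s{\restriction}k_2$};
\end{tikzpicture}
\caption{A staircase $s\in W(\beta_1,g_1)\cap W(\beta_2,g_2)$ of length $k_3$. The block with value $\beta_a+1$ starts at the index $k_a$ and extends at least to the index $g_a(k_a)$. If $\beta_1+1\le\gamma\le\beta_2$, cutting $s$ before its first entry above $\gamma$ leaves $s{\restriction}k_2$.}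
\label{fig:staircase}
\end{figure}

Let $X=Z\cup\{p\}$ with $p\notin Z$. A set $U\subseteq X$ is open if and only if $U\cap Z$ is open in $Z$ and, in case $p\in U$, $U$ contains some $N$ as in \eqref{eq:N}. Since the family of sets $N$ is closed under finite intersections, this is a topology. By Lemma~\ref{lem:W}(a), $Z$ is an open subspace with its original topology, and the sets $N\cup\{p\}$ form a base of clopen neighborhoods of $p$. The sets $T_n\cup\{p\}$ are compact. By Lemma~\ref{lem:W}(c), $p$ is isolated in each of them; by Lemma~\ref{lem:staircase}, however, $p$ is not isolated in $X$.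

\begin{lemma}\label{lem:X}
$X$ is a $\sigma$-compact normal Hausdorff space.
\end{lemma}

\begin{proof}
Points are closed: $Z$ is open, and for $z\in Z$ some $N$ misses $z$ by Lemma~\ref{lem:W}(c). We show that $X$ is completely regular. At $p$ this holds because $p$ has a clopen base. Let $z\in Z$, and let $E\not\ni z$ be closed in $X$. Choose $N$ as in \eqref{eq:N} with $z\notin N$. Since $Z$ is normal, there is a continuous $h:Z\to[0,1]$ with $h(z)=0$ and $h=1$ on the closed set $(E\cap Z)\cup N$. Extend it by $h(p)=1$; then $h$ is continuous on $X$, being constant on $N\cup\{p\}$, and $h=1$ on $E$. Finally, $X=\bigcup_n(T_n\cup\{p\})$ is $\sigma$-compact, hence Lindel\"of, and a regular Lindel\"of space is normal.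
\end{proof}

\section{A winning strategy for \texorpdfstring{$K$}{K}}\label{sec:K}

\begin{lemma}\label{lem:expansion}
Let $L_n$ $(n\in\omega)$ be pairwise disjoint compact subsets of $Z$ with $L_n\cap T_n=\emptyset$. Then $(L_n)$ has a discrete open expansion in $X$.
\end{lemma}

\begin{proof}
\emph{Step 1: some $W(\alpha,f)$ misses all $L_n$.} By Lemma~\ref{lem:Z} there is $m_n$ with $L_n\subseteq T_{m_n}$. We claim that there is $\alpha_n<\omega_1$ such that every $s\in L_n$ satisfies $|s|\ge n+1$ and $s(i)\le\alpha_n$ for all $i\le n$. This is trivial if $L_n=\emptyset$. Otherwise $m_n>n$, and $q_{m_n}^{-1}(L_n)$ is a compact subset of $\Omega^{m_n}$. It contains no $x$ with $x_i=\omega_1$ for some $i\le n$, since then $q_{m_n}(x)\in T_n$. So for $i\le n$ its projection to the $i$th coordinate is a compact subset of $\omega_1$, and hence bounded in $\omega_1$. This proves the claim.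

Let $\alpha=\sup_n\alpha_n$, which is a countable ordinal, and let $f(k)=\max\{k,m_0,\dots,m_k\}$. Suppose that $s\in L_n\cap W(\alpha,f)$ with witness $k$. Since $s(k)=\alpha+1$, whereas $s(i)\le\alpha_n\le\alpha$ for $i\le n$, we get $k>n$. Hence $|s|>f(k)\ge m_n$, contradicting $L_n\subseteq T_{m_n}$.

\emph{Step 2: the expansion.} Let $I\subseteq\omega$. The set $\bigcup_{n\in I}L_n$ meets $T_m$ in the finite union $\bigcup_{n\in I,\,n<m}(L_n\cap T_m)$, so it is closed in $Z$. Consequently each $L_n$ is relatively clopen in the closed set $\bigcup_jL_j$, and Tietze's theorem in the normal space $Z$ gives a continuous $g:Z\to\mathbb R$ with $g=n$ on $L_n$ for all $n$. With $N=W(\alpha,f)$ from Step~1 put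
\[
U_n=g^{-1}\bigl((n-\tfrac13,n+\tfrac13)\bigr)\setminus N .
\]
This set is open in $Z$, hence in $X$, and it contains $L_n$. A point $z\in Z$ has the neighborhood $g^{-1}\bigl((g(z)-\frac1{10},g(z)+\frac1{10})\bigr)$, which meets $U_n$ for at most one $n$, because the intervals $(n-\frac13,n+\frac13)$ have gaps of length $\frac13>\frac15$. The neighborhood $N\cup\{p\}$ of $p$ meets no $U_n$.
\end{proof}

\begin{remark}
That countable subsets of $\omega_1$ are bounded is essential here. With $\omega$ in place of $\omega_1$ throughout, the lemma would fail: $L_n=[0,n]^{n+1}$, the set of sequences of length $n+1$ with entries $\le n$, would be compact and, by Lemma~\ref{lem:staircase} with $k_1=0$, $k_{a+1}=g_a(k_a)+1$ for $a<l$ and $k_{l+1}=n+1$, would meet any given $N$ for all large $n$. The condition $L_n\cap T_n=\emptyset$ cannot be dropped either: the sets $L_n=\{(n)\}$ are disjoint, but the points $(n)$ converge to $(\omega)$ in $T_1$.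
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(1)}]
In round $n$, let $K$ play $K_n=T_n\cup\{p\}\cup\bigcup_{i<n}L_i$. Then the sets $L_n$ are pairwise disjoint compact subsets of $Z$ with $L_n\cap T_n=\emptyset$, so $K$ wins by Lemma~\ref{lem:expansion}.
\end{proof}

\begin{lemma}\label{lem:hemi}
Every compact $C\subseteq X$ lies in some $T_n\cup\{p\}$. Hence $X$ is hemicompact and $C_k(X)$ is metrizable.
\end{lemma}

\begin{proof}
Otherwise choose distinct $x_n\in C\setminus(T_n\cup\{p\})$. By Lemma~\ref{lem:expansion}, applied to $L_n=\{x_n\}$, every point of $X$ has a neighborhood containing at most one $x_n$. This contradicts the compactness of $C$. So the topology of $C_k(X)$ is given by the countably many seminorms $\sup_{T_n\cup\{p\}}|\varphi|$, which separate the elements of $C(X)$.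
\end{proof}

\section{\texorpdfstring{$C_k(X)$}{Ck(X)} is meager in itself}\label{sec:meager}

We need open dense conditions on $\varphi$ that together contradict continuity at $p$. As for $\mathbb Q$ in Section~\ref{sec:intro}, we ask that $\varphi$ be much larger than $\varphi(p)$ on a set far out. The natural compact sets are $[0,\gamma]^n\subseteq T_n$, consisting of the sequences of length exactly $n$ with entries $\le\gamma$. This is not enough: countably many such conditions involve only countably many pairs $(n_j,\gamma_j)$, and $W(\alpha,f)$ misses all the sets $[0,\gamma_j]^{n_j}$ as soon as $\alpha\ge\sup_j\gamma_j$, because each of its members has an entry $\alpha+1$. So we must also record that the large values spread to the far end of $\omega_1$. For $s\in Z$ and $\gamma<\omega_1$ let $\tau_\gamma s=s{\restriction}i$, where $i$ is the first index with $s(i)>\gamma$, and $\tau_\gamma s=s$ if there is no such index.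

\begin{lemma}\label{lem:tail}
If $\varphi\in C(X)$ and $n\ge1$, there is $\gamma<\omega_1$ such that $\varphi(s)=\varphi(\tau_\gamma s)$ for all $s\in T_n$.
\end{lemma}

\begin{proof}
Let $\psi=\varphi\circ q_n\in C(\Omega^n)$ and $i<n$. Fixing the $i$th coordinate $\xi$ of the argument of $\psi$ gives a function $\psi^i_\xi\in C(\Omega^{n-1})$. Because $\Omega^{n-1}$ is compact, $\xi\mapsto\psi^i_\xi$ is continuous for the sup norm. So for each $j\ge1$ there is $\delta_j<\omega_1$ with $\|\psi^i_\xi-\psi^i_{\omega_1}\|\le1/j$ for all $\xi>\delta_j$. Let $\gamma^i=\sup_j\delta_j<\omega_1$; then $\psi^i_\xi=\psi^i_{\omega_1}$ for $\xi>\gamma^i$. Let $\gamma=\max_{i<n}\gamma^i$.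

Let $s=q_n(x)\in T_n$ have its first entry $>\gamma$ at index $i$. Then $x_i=s(i)>\gamma^i$, so replacing $x_i$ by $\omega_1$ does not change the value of $\psi$. It changes $q_n(x)$ from $s$ to $s{\restriction}i=\tau_\gamma s$. Hence $\varphi(s)=\varphi(\tau_\gamma s)$. If $s$ has no entry $>\gamma$, then $\tau_\gamma s=s$.
\end{proof}

The equality in Lemma~\ref{lem:tail} is not an open condition, but an approximate version of it is. For $n\ge1$ and $\gamma<\omega_1$ let $O(n,\gamma)$ be the set of all $\varphi\in C_k(X)$ such that
\begin{gather}
\varphi(s)>\varphi(p)+3\quad\text{for all } s\in[0,\gamma]^n,\label{eq:large}\\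
\sup_{s\in T_n}|\varphi(s)-\varphi(\tau_\gamma s)|<1,\label{eq:spread}
\end{gather}
and for $r\in\omega$ let $O_r=\bigcup\{O(n,\gamma): n\ge\max(r,1),\ \gamma<\omega_1\}$.

\begin{lemma}\label{lem:dense}
Each $O_r$ is open and dense in $C_k(X)$.
\end{lemma}

\begin{proof}
\emph{Open.} The set $[0,\gamma]^n\subseteq T_n$ is compact, as the $q_n$-image of a compact box. So if $\varphi$ satisfies \eqref{eq:large}, then $\varphi-\varphi(p)-3$ has a positive minimum on it. Therefore \eqref{eq:large} and \eqref{eq:spread} persist under small uniform perturbations on the compact set $T_n\cup\{p\}$; note that $\tau_\gamma$ maps $T_n$ into itself.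

\emph{Dense.} By Lemma~\ref{lem:hemi} it suffices to show that $O_r$ meets $B(\varphi_0,T_m\cup\{p\},\varepsilon)$ for $\varphi_0\in C(X)$, $m\ge r$ and $\varepsilon>0$. Let $n=m+1$, and let $\gamma$ be as in Lemma~\ref{lem:tail} for $\varphi_0$ and $n$. We raise $\varphi_0$ on the set
\[
H=\{s\in Z: |s|\ge n,\ s(i)\le\gamma\ (i<n)\},
\]
except near $p$. The preimage of $H\cap T_{m'}$ under $q_{m'}$ is $\{x\in\Omega^{m'}:x_i\le\gamma\ (i<n)\}$ if $m'\ge n$, and empty if $m'<n$; so $H$ is clopen in $Z$. Let $f(k)=\max(k,n)$ and $H'=H\setminus W(0,f)$. This set is clopen in $Z$ and disjoint from the neighborhood $W(0,f)\cup\{p\}$ of $p$, so it is clopen in $X$, and its indicator function $h$ is continuous on $X$. We have $h(p)=0$ and $h=0$ on $T_m$. Since $W(0,f)\cap T_n=\emptyset$, a sequence $s\in T_n$ has $h(s)=1$ exactly if $s\in[0,\gamma]^n$.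

Let $\varphi_1=\varphi_0+Mh$ with $M>0$. It agrees with $\varphi_0$ on $T_m\cup\{p\}$. As $\varphi_0$ is bounded on $T_n$, \eqref{eq:large} holds for $\varphi_1$ if $M$ is large. For \eqref{eq:spread} we check that $h(s)=h(\tau_\gamma s)$ for $s\in T_n$. If $s\in[0,\gamma]^n$, then $\tau_\gamma s=s$. Otherwise $|s|<n$ or $s$ has an entry $>\gamma$; in both cases $|\tau_\gamma s|<n$, so $h(s)=h(\tau_\gamma s)=0$. Together with the choice of $\gamma$ this gives $\varphi_1(s)=\varphi_1(\tau_\gamma s)$ on $T_n$. So $\varphi_1\in O(n,\gamma)\subseteq O_r$, and $\varphi_1\in B(\varphi_0,T_m\cup\{p\},\varepsilon)$.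
\end{proof}

\begin{proposition}\label{prop:empty}
$\bigcap_{r}O_r=\emptyset$.
\end{proposition}

\begin{proof}
Suppose that $\varphi$ lies in the intersection, and choose for each $r$ a pair $(n,\gamma)$ with $n\ge\max(r,1)$ and $\varphi\in O(n,\gamma)$. Every sequence of ordinals has a nondecreasing subsequence: take an index where the least value is attained, then a later index where the least of the later values is attained, and so on. Passing to a subsequence, we obtain pairs $(n_j,\gamma_j)$, $j\in\omega$, with
\begin{equation}\label{eq:pairs}
\varphi\in O(n_j,\gamma_j),\qquad n_j\ge1,\qquad n_j\to\infty,\qquad \gamma_0\le\gamma_1\le\gamma_2\le\cdots .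
\end{equation}
Continuity at $p$ gives an $N$ as in \eqref{eq:N} with $|\varphi-\varphi(p)|<1$ on $N$. We look for an $s\in N$ with $\varphi(s)>\varphi(p)+1$, which is a contradiction.

\emph{The idea: the case $N=W(\alpha,f)$.} By monotonicity, either $\alpha+1\le\gamma_j$ for all large $j$, or $\gamma_j\le\alpha$ for all $j$.

In the first case choose $j$ with $\alpha+1\le\gamma_j$ and $n_j>f(0)$, and let $s$ be the constant sequence of length $n_j$ with value $\alpha+1$. Then $s\in W(\alpha,f)$ with witness $k=0$, and $s\in[0,\gamma_j]^{n_j}$, so \eqref{eq:large} gives $\varphi(s)>\varphi(p)+3$.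

In the second case $W(\alpha,f)$ misses all sets on which \eqref{eq:large} makes $\varphi$ large, and we need \eqref{eq:spread}. Let $s'$ be the zero sequence of length $n_0$, so that $\varphi(s')>\varphi(p)+3$ by \eqref{eq:large}. Extend it by entries $\alpha+1$ to a sequence $s$ of length $f(n_0)+1$. Then $s\in W(\alpha,f)$ with witness $k=n_0$. Choose $q$ with $n_q\ge|s|$. As $\gamma_q\le\alpha$, we have $\tau_{\gamma_q}s=s'$, and \eqref{eq:spread} for $(n_q,\gamma_q)$ gives $|\varphi(s)-\varphi(s')|<1$. So $\varphi(s)>\varphi(p)+2$. Note that two different pairs are used: the first makes $\varphi$ large at $s'$, and the second, chosen after the length of $s$ is known, transports the value to $s$.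

\emph{The general case.} Let $\beta_1<\dots<\beta_l$ and $g_1,\dots,g_l$ be as in \eqref{eq:N}. Some of the $\beta_a$ may fall under the first case and others under the second; the staircase then has a low part treated like the first case and a high part treated like the second. Precisely, each $\beta_a$ satisfies either $\beta_a+1\le\gamma_j$ for all large $j$, or $\gamma_j\le\beta_a$ for all $j$. If $\beta_a$ is of the first kind, so are all smaller $\beta_b$. Hence there is $i\in\{0,\dots,l\}$ such that, after discarding finitely many pairs,
\begin{equation}\label{eq:split}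
\beta_a+1\le\gamma_j\ \ (1\le a\le i)\qquad\text{and}\qquad \gamma_j\le\beta_a\ \ (i<a\le l)\qquad\text{for all }j .
\end{equation}

Choose the numbers $k_a$ of Lemma~\ref{lem:staircase} as follows.
\begin{itemize}
\item If $i\ge1$: put $k_1=0$ and $k_{a+1}=g_a(k_a)+1$ for $1\le a<i$. Pick $j$ with $n_j>g_i(k_i)$ and put $k_{i+1}=n_j$.
\item If $i=0$: pick any $j$ and put $k_1=n_j$.
\item For $i<a\le l$: put $k_{a+1}=g_a(k_a)+1$.
\end{itemize}
Let $s\in N$ be the resulting staircase, and let $s'=s{\restriction}k_{i+1}$. Then $|s'|=n_j$. The entries of $s'$ are at most $\beta_i+1$ if $i\ge1$, and all are $0$ if $i=0$; by \eqref{eq:split} they are at most $\gamma_{j'}$ for \emph{every} $j'$. In particular $s'\in[0,\gamma_j]^{n_j}$, and \eqref{eq:large} gives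
\[
\varphi(s')>\varphi(p)+3 .
\]

If $i=l$, then $s'=s\in N$, contradicting $|\varphi-\varphi(p)|<1$ on $N$.

If $i<l$, choose $q$ with $n_q\ge k_{l+1}=|s|$. The entries of $s'$ are at most $\gamma_q$, and the next entry of $s$ is $\beta_{i+1}+1>\gamma_q$ by \eqref{eq:split}. Hence $\tau_{\gamma_q}s=s'$. As $s\in T_{n_q}$, \eqref{eq:spread} for $(n_q,\gamma_q)$ gives $|\varphi(s)-\varphi(s')|<1$, so $\varphi(s)>\varphi(p)+2$. This again contradicts $s\in N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(2)}]
Metrizability is in Lemma~\ref{lem:hemi}. By Lemma~\ref{lem:dense} the sets $C_k(X)\setminus O_r$ are closed and nowhere dense, and by Proposition~\ref{prop:empty} they cover $C_k(X)$. Since $C_k(X)\ne\emptyset$, it is not Baire. With Lemmas~\ref{lem:X} and~\ref{lem:hemi} and part (1), proved in Section~\ref{sec:K}, this completes the proof of Theorem~\ref{thm:main}.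
\end{proof}

\section{Two remarks}

\begin{remark}
For the space $X$ of Theorem~\ref{thm:main}, player $K$ has a winning strategy in $G^o_{K,L}(X)$, whereas by Theorem~\ref{thm:positive} player $L$ has one in $G^{lf}(X)$. We make no claim about the converse of the first statement of Theorem~\ref{thm:positive}.
\end{remark}

\begin{remark}
A space is a \emph{$k_{\mathbb R}$-space} if every real function on it that is continuous on all compact subsets is continuous. A hemicompact counterexample cannot be a $k_{\mathbb R}$-space. Indeed, for hemicompact $X$ the topology of $C_k(X)$ is given by countably many seminorms $\sup_{C_n}|\varphi|$, where the $C_n$ are compact and every compact set lies in some $C_n$. A sequence that is Cauchy for all these seminorms converges uniformly on each $C_n$, to a function that is continuous on compact sets. If $X$ is a $k_{\mathbb R}$-space, this limit is continuous. So $C_k(X)$ is then completely metrizable, hence Baire. In our example the property fails at $p$: the indicator function of $\{p\}$ is continuous on every compact set, by Lemma~\ref{lem:hemi} and because $p$ is isolated in each $T_n\cup\{p\}$,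 but it is not continuous on $X$, because $p$ is not isolated in $X$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{story}
\emph{The Story Of A Topological Game},
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1216%2Frmjm%2F1181069351&isResultClick=True}
(\url{doi:10.1216/rmjm/1181069351&isresultclick=true}).
\end{thebibliography}

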